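\title{Galvin's proposition and clubs that avoid $\aleph_1$ infinite sets}

\begin{abstract}
Galvin's proposition states that among any $\aleph_2$ closed unbounded subsets of $\omega_1$ there are $\aleph_1$ whose intersection contains a closed unbounded set. Let $(\dagger)$ be the statement that for every collection of $\aleph_1$ infinite subsets of $\omega_1$ some closed unbounded set contains no member of the collection. We show that $2^{\aleph_0}=\aleph_2$ together with $(\dagger)$ does not decide Galvin's proposition: relative to ZFC alone, it is consistent with the proposition, and it is consistent with a strong form of its failure. Both models are obtained by one proper forcing construction with finite symmetric systems of countable models as side conditions. We also show in ZFC that $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ refute the strengthening of Galvin's proposition that asks for a subfamily of size $\aleph_2$.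
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{club} is a subset of $\omega_1$ that is closed in the order topology and unbounded. The intersection of countably many clubs is a club. For $\aleph_1$ clubs this fails as badly as possible: any uncountably many of the tails $\omega_1\setminus\xi$, $\xi<\omega_1$, have empty intersection. The first size at which one can hope to find an uncountable subfamily with large intersection is therefore $\aleph_2$.

\begin{itemize}
\item[] \textbf{Galvin's proposition.} Every family of $\aleph_2$ clubs has a subfamily of cardinality $\aleph_1$ whose intersection contains a club.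
\end{itemize}

An intersection of clubs is closed, so it contains a club exactly when it is uncountable. Hence the proposition fails if and only if there is a family of $\aleph_2$ clubs in which every uncountable subfamily has countable intersection. F.~Galvin proved that the proposition holds under CH.

To refute the proposition one needs many clubs that have little in common, and so one looks at principles that produce thin clubs. Baumgartner constructed a model of ZFC in which $2^{\aleph_0}=\aleph_2$ and the following holds.

\begin{itemize}
\item[$(\dagger)$] For every collection of size $\aleph_1$ of infinite subsets of $\omega_1$, there is a club that does not contain any member of the collection.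
\end{itemize}

Under CH there are only $\aleph_1^{\aleph_0}=\aleph_1$ countably infinite subsets of $\omega_1$, and every club contains one of them. So $(\dagger)$ implies the failure of CH, Galvin's theorem does not apply, and $2^{\aleph_0}=\aleph_2$ is the least value of the continuum compatible with $(\dagger)$. The authors of \cite{clubs} write of this: ``We do not know whether this entails the failure of Galvin's proposition.'' The question is thus whether ZFC proves that $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ together imply that Galvin's proposition fails.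

A first attempt suggests that the answer is yes. List the countably infinite subsets of $\omega_1$ in order type $\omega_2$ and use $(\dagger)$ at each stage to find a club that avoids all sets listed so far. This gives the following.

\begin{theorem}[ZFC]\label{thm:C}
If $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ hold, then there is a family of $\aleph_2$ clubs such that every subfamily of size $\aleph_2$ has finite intersection.
\end{theorem}

So under these hypotheses the $\aleph_1$ in Galvin's proposition cannot be raised to $\aleph_2$. For subfamilies of size $\aleph_1$, however, the answer is no.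

\begin{theorem}\label{thm:A}
Assume $\mathrm{CH}$ and $2^{\aleph_1}=\aleph_2$. There is a proper, $\aleph_2$-c.c.\ poset of size $\aleph_2$ that forces $2^{\aleph_0}=\aleph_2$, $(\dagger)$ and Galvin's proposition. Hence if $\mathrm{ZFC}$ is consistent, then so is $\mathrm{ZFC}+2^{\aleph_0}=\aleph_2+(\dagger)+{}$Galvin's proposition.
\end{theorem}

\begin{theorem}\label{thm:B}
Assume $\mathrm{CH}$ and $2^{\aleph_1}=\aleph_2$. There is a proper, $\aleph_2$-c.c.\ poset of size $\aleph_2$ that forces $2^{\aleph_0}=\aleph_2$, $(\dagger)$, and the existence of $\aleph_2$ clubs any uncountably many of which have finite intersection.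
\end{theorem}

The hypothesis of both theorems holds in G\"odel's constructible universe $L$. So, if ZFC is consistent, Galvin's proposition is independent of $\mathrm{ZFC}+2^{\aleph_0}=\aleph_2+(\dagger)$.

Both posets add clubs $E_\beta$, $\beta<\omega_2$, by finite conditions, and they differ in one clause of the definition. Section~\ref{sec:one} shows how one such club is added and what must change in order to add $\aleph_2$ of them. The construction uses symmetric systems of models as side conditions, a technique of Asper\'o and Mota; everything needed is proved here, in Section~\ref{sec:systems}. The forcing is defined in Section~\ref{sec:forcing}, and the heart of the proof is the amalgamation lemma of Section~\ref{sec:amalgamation}.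

\section{What $(\dagger)$ gives in ZFC}\label{sec:zfc}

A collection of at most $\aleph_1$ infinite subsets of $\omega_1$ can be enlarged to one of size exactly $\aleph_1$, so $(\dagger)$ applies to it.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
There are $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_2$ countably infinite subsets of $\omega_1$; enumerate them as $\{a_\xi:\xi<\omega_2\}$. For $\delta<\omega_2$ use $(\dagger)$ to choose a club $C_\delta$ that contains no $a_\xi$ with $\xi<\delta$. Thus $a_\xi\subseteq C_\delta$ implies $\delta\le\xi$. A club $C$ contains some $a_\xi$, so $C=C_\delta$ is possible only for $\delta\le\xi$, that is, for at most $\aleph_1$ values of $\delta$. Hence $\{C_\delta:\delta<\omega_2\}$ has size $\aleph_2$. A subfamily of size $\aleph_2$ contains $C_\delta$ for unboundedly many $\delta$, so its intersection contains no $a_\xi$; that is, the intersection is finite.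
\end{proof}

The last step is the only one that uses the size of the subfamily. A subfamily of size $\aleph_1$ involves only indices below some $\delta^*<\omega_2$, and the construction does not prevent its intersection from containing sets $a_\xi$ with $\xi\ge\delta^*$. Theorems~\ref{thm:A} and~\ref{thm:B} show that this gap cannot be closed in either direction.

\section{One generic club}\label{sec:one}

From now on the ground model $V$ satisfies CH and $2^{\aleph_1}=\aleph_2$.

\subsection*{Conventions}
We write $q\le p$ for ``$q$ extends $p$''. For a regular cardinal $\lambda$, $H(\lambda)$ is the set of all sets whose transitive closure has size less than $\lambda$, and $N\prec\mathfrak A$ means that $N$ is the universe of an elementary substructure of $\mathfrak A$. The letter $\lambda$ denotes a regular cardinal so large that $H(\lambda)$ contains the power set of $H(\omega_2)$ and all names under discussion. We use four textbook facts about a poset $P$ and a $P$-generic filter $G$.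

\begin{itemize}
\item[(F1)] $P$ is \emph{$\aleph_2$-c.c.}\ if its antichains have size at most $\aleph_1$. Such a $P$ preserves cardinals $\ge\aleph_2$. Every subset of a ground model set $Z$ in $V[G]$ has a \emph{nice name}, which is determined by a sequence of antichains indexed by $Z$.
\item[(F2)] Let $N^*\prec H(\lambda)$ be countable with $P\in N^*$. A condition $q$ is \emph{$(N^*,P)$-generic} if for every dense open $D\subseteq P$ with $D\in N^*$, every extension of $q$ is compatible with a member of $D\cap N^*$. $P$ is \emph{proper} if for all such $N^*$ that contain some fixed finite list of parameters, every $p\in P\cap N^*$ has an $(N^*,P)$-generic extension. If $P$ is proper and $p$ forces that $\dot X$ is a countable set of ordinals, then there are $q\le p$ and a countable $C\in V$ with $q\Vdash\dot X\subseteq C$. In particular $P$ preserves $\aleph_1$.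
\item[(F3)] A subset $P'\subseteq P$ with the induced order is a \emph{complete suborder} if members of $P'$ that are compatible in $P$ are compatible in $P'$, and every maximal antichain of $P'$ is maximal in $P$. Then $G\cap P'$ is $P'$-generic, and a $P'$-name has the same value under $G$ and under $G\cap P'$.
\item[(F4)] If $\mathfrak A$ is a structure in a finite language with universe $H(\omega_2)$ and $\mathfrak A\in N^*\prec H(\lambda)$, then $N^*\cap H(\omega_2)\prec\mathfrak A$.
\end{itemize}

Since $|H(\omega_2)|=2^{\aleph_1}=\aleph_2$, we can fix a well-order $<^*$ of $H(\omega_2)$ of type $\omega_2$. Let $\mathfrak h=(H(\omega_2),\in,<^*)$. A \emph{model} is a countable $N\prec\mathfrak h$; every model is itself an element of $H(\omega_2)$. The \emph{height} of $N$ is $\nu_N=N\cap\omega_1$, a countable limit ordinal.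

\begin{itemize}
\item[(M1)] If $N$ is a model and $K\in N$ is countable, then $K\subseteq N$. If $K\in N$ is a model, then $\nu_K<\nu_N$, and every initial segment of $K\cap\omega_2$ belongs to $N$.
\end{itemize}

Indeed, $N$ contains an enumeration of $K$ by natural numbers, and $\omega\subseteq N$. If $K$ is a model, then $\nu_K=K\cap\omega_1\in N$, and an initial segment of $K\cap\omega_2$ is $K\cap\omega_2$ or $K\cap\rho$ for some $\rho\in K\subseteq N$.

\subsection*{The one-step poset}
Let $Q$ be the set of pairs $(\mathcal N,O)$ such that $\mathcal N$ is a finite set of models linearly ordered by $\in$, and $O$ is a finite set of pairs $(\zeta,\zeta')$ with $\zeta<\zeta'<\omega_1$ and $\nu_N\notin(\zeta,\zeta']$ for all $N\in\mathcal N$. The order is reverse inclusion in both coordinates. For a generic $G$ let $E$ be the set of heights of the models that occur in conditions of $G$. So models put points into $E$, and pairs in $O$ cut intervals out of $E$. A condition $p$ has two kinds of basic extensions.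

\emph{Adding a top model.} If $p\in N$ and $N$ is a model, then $N$ can be added to $p$, because all models of $p$ belong to $N$ and all ordinals in $O$ are below $\nu_N$.

\emph{Cutting a gap.} If $0<\zeta'<\omega_1$ is not the height of a model of $p$, let $\zeta$ be the largest element of $\{0\}\cup\{\nu_N:N\in\mathcal N\}$ below $\zeta'$. Then $(\zeta,\zeta']$ contains no height, so $(\zeta,\zeta')$ can be added to $O$.

The poset $Q$ is proper. Let $N^*\prec H(\lambda)$ be countable with $p,Q,\mathfrak h\in N^*$, let $N=N^*\cap H(\omega_2)$, and add $N$ to $p$. Let $q=(\mathcal N,O)$ be any further extension and $D\in N^*$ dense open. The trace $(\mathcal N\cap N,O\cap N)$ is a condition in $N$, so it has an extension $r\in D\cap N$. We claim that the coordinatewise union of $q$ and $r$ is a condition. The models form an $\in$-chain, because a model of $q$ that is not in $N$ equals $N$ or has $N$ as an element. An interval of $r$ lies below $\nu_N$, and the models of $q$ of height below $\nu_N$ are models of $r$. An interval $(\zeta,\zeta']$ of $q$ does not contain $\nu_N$, so either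 $\zeta'<\nu_N$ and the pair is in the trace, hence in $r$, or $\zeta\ge\nu_N$ and the interval lies above all heights of $r$.

The set $E$ has three properties.
\begin{enumerate}
\item \emph{$E$ is a club.} It is unbounded since top models of arbitrarily large height can be added. If $0<\zeta'\notin E$, then by density some condition in $G$ cuts a gap $(\zeta,\zeta']$, so $\zeta'$ is not a limit point of $E$.
\item \emph{$E$ contains no infinite $a\subseteq\omega_1$ from $V$.} Given $p$, pick $\zeta'\in a$ that is neither $0$ nor one of the finitely many heights of $p$, and cut a gap at $\zeta'$.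
\item \emph{For every club $C\in V$ a tail of $E$ is contained in $C$.} Given $p$, add a top model $N$ with $C\in N$. In any extension, a model $M$ with $\nu_M\ge\nu_N$ satisfies $M=N$ or $N\in M$, so $C\in M$. By elementarity $C\cap\nu_M$ is unbounded in $\nu_M$, so $\nu_M\in C$.
\end{enumerate}

\subsection*{From one club to $\aleph_2$ clubs}
Suppose that we can repeat this $\omega_2$ times, so that the club $E_\beta$ added at stage $\beta$ has properties (2) and (3) over the model $V[G_\beta]$ constructed so far, and so that every subset of $\omega_1$ appears at some stage. Then (2) gives $(\dagger)$. By (3), every club of the final model contains a tail of $E_\gamma$ for all large $\gamma$, so Galvin's proposition becomes a question about the clubs $E_\gamma$ alone. For $\gamma<\delta$, property (3) gives $E_\delta\setminus\eta\subseteq E_\gamma$ with an $\eta<\omega_1$ that depends on $\gamma$; what is needed is one $\eta$ for uncountably many $\gamma$. Three changes to $Q$ are required.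

First, $Q$ is not $\aleph_2$-c.c.: choose models $N_\alpha\ni\alpha$ for $\alpha<\omega_2$; then $\aleph_2$ distinct ones have the same height, and by (M1) no two of these lie on an $\in$-chain. We therefore allow several models of the same height, provided that they are isomorphic and that the family of models is closed under the isomorphisms. These are the symmetric systems.

Second, the proof of (3) over $V[G_\beta]$ needs models that are generic for the poset $P_\beta$ of the first $\beta$ stages. So a model used at stage $\beta$ must be elementary for the predicate $P_\beta$, and it must be used at all earlier stages that it contains.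

Third, for Theorem~\ref{thm:A} a condition may contain \emph{promises} $(\gamma,\delta)$, which force $E_\delta\subseteq E_\gamma$ with no exceptional initial segment. With promises Galvin's proposition holds. Without them the clubs $E_\gamma$ are independent enough to witness its failure.

\section{Isomorphic models and symmetric systems}\label{sec:systems}

\subsection*{Isomorphisms between models}
For $0<\alpha<\omega_2$ let $e_\alpha$ be the $<^*$-least surjection of $\omega_1$ onto $\alpha$. It is definable from $\alpha$ in $\mathfrak h$, so $N\cap\alpha=e_\alpha[\nu_N]$ whenever $0<\alpha\in N\cap\omega_2$. Thus below a common ordinal a model is determined by its height: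

\begin{itemize}
\item[(M2)] If $\alpha\in N\cap M\cap\omega_2$ and $\nu_N\le\nu_M$, then $N\cap(\alpha+1)\subseteq M$. If $\nu_N=\nu_M$, then $N\cap(\alpha+1)=M\cap(\alpha+1)$.
\end{itemize}

Write $N\cong M$ if $(N,\in,<^*)$ and $(M,\in,<^*)$ are isomorphic. Two well-orders have at most one isomorphism, so the isomorphism is unique; call it $\Psi_{NM}$. By uniqueness $\Psi_{MN}=\Psi_{NM}^{-1}$ and $\Psi_{NM'}=\Psi_{MM'}\circ\Psi_{NM}$.

\begin{lemma}\label{lem:iso}
Let $N\cong M$ be models and $\Psi=\Psi_{NM}$.
\begin{itemize}
\item[(M3)] $\nu_N=\nu_M$, and $\Psi$ fixes $N\cap M$ pointwise. Consequently, if $\Psi(x)=y\neq x$, then $x\notin M$ and $y\notin N$.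
\item[(M4)] If $K\in N$ is countable, then $\Psi(K)=\Psi[K]$. If $K\in N$ is a model, then $\Psi(K)$ is a model of the same height as $K$, and $\Psi_{K,\Psi(K)}=\Psi\restriction K$.
\end{itemize}
\end{lemma}

\begin{proof}
(M3) The ordinal $\omega_1$ is definable in $\mathfrak h$, so $\Psi(\omega_1)=\omega_1$ and $\Psi$ maps the ordinal $\nu_N$ order-isomorphically onto $\nu_M$. Hence $\nu_N=\nu_M$. Let $\alpha\in N\cap M$ be an ordinal. By (M2), $N\cap(\alpha+1)=M\cap(\alpha+1)$ is an initial segment of both $N\cap\omega_2$ and $M\cap\omega_2$, and $\Psi$ is an order isomorphism of these two sets, so $\Psi(\alpha)=\alpha$. For arbitrary $x\in N\cap M$ let $i(x)$ be the order type of $\{y:y<^*x\}$. Because $<^*$ has type $\omega_2$, this set has size at most $\aleph_1$ and belongs to $H(\omega_2)$, so $i$ is an injection into $\omega_2$ that is definable in $\mathfrak h$. Then $i(x)\in N\cap M$ and $i(\Psi(x))=\Psi(i(x))=i(x)$, so $\Psi(x)=x$. For the consequence, $x\in M$ would give $\Psi(x)=x$, and $y\in N$ would give $\Psi(y)=y=\Psi(x)$.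

(M4) If $f\in N$ maps $\omega$ onto $K\neq\emptyset$, then $\Psi(f)$ maps $\omega$ onto $\Psi(K)$ and $\Psi(f)(n)=\Psi(f(n))$. If $K$ is a model, then $K\subseteq N$ and both are elementary in $\mathfrak h$, so $K\prec N$ and $\Psi[K]\prec M\prec\mathfrak h$. The map $\Psi\restriction K$ is an isomorphism of $K$ with $\Psi(K)$, and (M3) gives the equality of heights.
\end{proof}

\subsection*{Models that know an initial part of the forcing}
In Section~\ref{sec:forcing} we define sets $P_\xi\subseteq H(\omega_2)$ by recursion on $\xi$. The notions below, for a given $\alpha<\omega_2$, refer only to the $P_\xi$ with $\xi\le\alpha$, and nothing about these sets is used. Put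
\[
T_\alpha=\{(\xi,x):\xi\le\alpha,\ x\in P_\xi\},\qquad \mathfrak h_\alpha=(H(\omega_2),\in,<^*,T_\alpha).
\]
An \emph{$\alpha$-model} is a countable $N\prec\mathfrak h_\alpha$ with $\alpha\in N$. For an $\alpha$-model $N$ and an $\alpha'$-model $N'$ we write $(N,\alpha)\cong(N',\alpha')$ if $N\cong N'$, $\Psi_{NN'}(\alpha)=\alpha'$, and $\Psi_{NN'}$ carries $T_\alpha\cap N$ onto $T_{\alpha'}\cap N'$. It says that stage $\alpha$ looks to $N$ as stage $\alpha'$ looks to $N'$. This is an equivalence relation on pairs, and $N,N',\alpha$ determine $\alpha'$.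

\begin{lemma}\label{lem:alphamodels}
Let $(N,\alpha)\cong(N',\alpha')$ and $\Psi=\Psi_{NN'}$.
\begin{itemize}
\item[(M5)] Every $\alpha$-model is a $\xi$-model for each of its elements $\xi\le\alpha$, and $(N,\xi)\cong(N',\Psi(\xi))$ for $\xi\in N\cap(\alpha+1)$.
\item[(M6)] If $K\in N$ is an $\alpha$-model, then $\Psi(K)$ is an $\alpha'$-model and $(K,\alpha)\cong(\Psi(K),\alpha')$.
\item[(M7)] If $\alpha'=\alpha$ and $\xi\in N\cap(\alpha+1)$, then $\xi\in N'$ and $(N,\xi)\cong(N',\xi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(M5) $T_\xi$ is the set of pairs in $T_\alpha$ with first coordinate $\le\xi$, and $T_{\Psi(\xi)}$ is the set of pairs in $T_{\alpha'}$ with first coordinate $\le\Psi(\xi)$. (M6) We have $K\prec(N,\in,<^*,T_\alpha\cap N)$, so $\Psi(K)=\Psi[K]$ is elementary in $(N',\in,<^*,T_{\alpha'}\cap N')\prec\mathfrak h_{\alpha'}$, it contains $\alpha'$, and $\Psi\restriction K$ is the required isomorphism. (M7) By (M2) $\xi\in N'$, by (M3) $\Psi(\xi)=\xi$, and (M5) applies.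
\end{proof}

\subsection*{Symmetric systems}

\begin{definition}\label{def:system}
An \emph{$\alpha$-symmetric system} is a finite set $\mathcal N$ of $\alpha$-models such that:
\begin{itemize}
\item[(S1)] if $N,M\in\mathcal N$ and $\nu_N=\nu_M$, then $(N,\alpha)\cong(M,\alpha)$;
\item[(S2)] if $N,M\in\mathcal N$, $\nu_N=\nu_M$ and $K\in\mathcal N\cap N$, then $\Psi_{NM}(K)\in\mathcal N$;
\item[(S3)] if $K,N\in\mathcal N$ and $\nu_K<\nu_N$, then $K\in N'$ for some $N'\in\mathcal N$ with $\nu_{N'}=\nu_N$.
\end{itemize}
\end{definition}

An $\in$-chain of $\alpha$-models is the case of one model for each height. In general a lower model $K$ need not belong to a given higher model $N$, but $N$ sees an isomorphic image of $K$, and this is all that matters for the set of heights.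

\begin{lemma}\label{lem:basic}
Let $\mathcal N$ be $\alpha$-symmetric.
\begin{itemize}
\item[(a)] If $K,N\in\mathcal N$ and $\nu_K<\nu_N$, then some member of $\mathcal N\cap N$ has height $\nu_K$. We call it a \emph{copy of $K$ in $N$}.
\item[(b)] For every $\mu$, the set $\{M\in\mathcal N:\nu_M\ge\mu\}$ is $\alpha$-symmetric.
\item[(c)] For $N\in\mathcal N$, the set $\mathcal N\cap N$ is $\alpha$-symmetric.
\item[(d)] If $(N,\alpha)\cong(N',\alpha')$ and $\mathcal N\subseteq N$, then $\Psi_{NN'}[\mathcal N]$ is $\alpha'$-symmetric.
\end{itemize}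
\end{lemma}

\begin{proof}
(a) Take $N'\ni K$ as in (S3); then $\Psi_{N'N}(K)\in\mathcal N\cap N$ by (S2). (b) The models provided by (S2) and (S3) have the height of a given model.

(c) (S1) is inherited. For (S2), if $M_1,M_2\in\mathcal N\cap N$ have equal height and $K\in\mathcal N\cap M_1$, then $\Psi_{M_1M_2}(K)\in\mathcal N\cap M_2$ and $M_2\subseteq N$. For (S3), let $X,K\in\mathcal N\cap N$ with $\nu_X<\nu_K$. Apply (S3) twice to get $K',N'\in\mathcal N$ of heights $\nu_K,\nu_N$ with $X\in K'\in N'$. Then $\Psi_{N'N}(K')\in\mathcal N\cap N$ has height $\nu_K$ and contains $\Psi_{N'N}(X)$, which is $X$ because $X\in N\cap N'$.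

(d) Let $\Psi=\Psi_{NN'}$. By (M6) the members of $\Psi[\mathcal N]$ are $\alpha'$-models, and for $W_1,W_2\in\mathcal N$ of equal height
\[
(\Psi(W_1),\alpha')\cong(W_1,\alpha)\cong(W_2,\alpha)\cong(\Psi(W_2),\alpha').
\]
This is (S1). By uniqueness $\Psi_{\Psi(W_1),\Psi(W_2)}=\Psi\circ\Psi_{W_1W_2}\circ\Psi^{-1}$ on $\Psi(W_1)$, so it sends $\Psi(K)$, for $K\in\mathcal N\cap W_1$, to $\Psi(\Psi_{W_1W_2}(K))\in\Psi[\mathcal N]$. This is (S2). (S3) holds since $\Psi$ preserves $\in$ and heights.
\end{proof}

In the properness proof for $Q$ the trace of a chain on $N$ was extended inside $N$, and the union was again a chain. For symmetric systems the union has to be closed under copying the new models into all models of the height of $N$. The next lemma says that nothing more is needed.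

\begin{lemma}\label{lem:copying}
Let $\mathcal N$ be $\alpha$-symmetric, $N\in\mathcal N$ and $\nu=\nu_N$. If $\mathcal W\subseteq N$ is $\alpha$-symmetric and $\mathcal N\cap N\subseteq\mathcal W$, then
\[
\mathcal N^*=\mathcal N\cup\bigcup\{\Psi_{NN'}[\mathcal W]:N'\in\mathcal N,\ \nu_{N'}=\nu\}
\]
is $\alpha$-symmetric.
\end{lemma}

\begin{proof}
In this proof $N',N'',N''',N_1,N_2$ denote members of $\mathcal N$ of height $\nu$, and $W,W_1,W_2$ members of $\mathcal W$. Members of $\mathcal W$ have height $<\nu$, so the members of $\mathcal N^*$ of height $\ge\nu$ are in $\mathcal N$. If $X\in\mathcal N$ and $\nu_X<\nu$, then $X\in N'$ for some $N'$ by (S3), $W=\Psi_{N'N}(X)\in\mathcal N\cap N\subseteq\mathcal W$ by (S2), and $X=\Psi_{NN'}(W)$. So the members of $\mathcal N^*$ of height $<\nu$ are exactly the models $\Psi_{NN'}(W)$, and these are $\alpha$-models by (M6). The representation can be moved to any model of height $\nu$ that contains $X$: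
\begin{equation}\label{eq:move}
\text{if }X=\Psi_{NN'}(W)\in N'',\text{ then }X=\Psi_{N'N''}(X)=\Psi_{NN''}(W),
\end{equation}
since $X\in N'\cap N''$.

(S1) For heights $\ge\nu$ this holds in $\mathcal N$. If $X_i=\Psi_{NN_i}(W_i)$, $i=1,2$, have equal height, then (M6) and (S1) for $\mathcal W$ give $(X_1,\alpha)\cong(W_1,\alpha)\cong(W_2,\alpha)\cong(X_2,\alpha)$.

(S2) Let $M_1,M_2\in\mathcal N^*$ have equal height and let $X\in\mathcal N^*\cap M_1$. If $\nu_X\ge\nu$, all three models are in $\mathcal N$. So let $X=\Psi_{NN'}(W)$.

If $\nu_{M_1}=\nu$, then $X=\Psi_{NM_1}(W)$ by \eqref{eq:move}, so $\Psi_{M_1M_2}(X)=\Psi_{NM_2}(W)\in\mathcal N^*$.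

If $\nu_{M_1}>\nu$, we first find a model of height $\nu$ between $X$ and $M_1$. By (S3) pick $M_1'\in\mathcal N$ of height $\nu_{M_1}$ with $N'\in M_1'$, and let $N''=\Psi_{M_1'M_1}(N')\in\mathcal N\cap M_1$. Since $X\in M_1\cap M_1'$, we have $X=\Psi_{M_1'M_1}(X)\in N''$, so $X=\Psi_{NN''}(W)$ by \eqref{eq:move}. With $N'''=\Psi_{M_1M_2}(N'')\in\mathcal N$, (M4) gives $\Psi_{M_1M_2}(X)=\Psi_{N''N'''}(X)=\Psi_{NN'''}(W)\in\mathcal N^*$.

If $\nu_{M_1}<\nu$, write $M_i=\Psi_{NN_i}(W_i)$. Then $X\in M_1\subseteq N_1$, so $X=\Psi_{NN_1}(W)$ by \eqref{eq:move}, and therefore $W\in W_1$. By uniqueness $\Psi_{M_1M_2}=\Psi_{NN_2}\circ\Psi_{W_1W_2}\circ\Psi_{N_1N}$ on $M_1$. Hence $\Psi_{M_1M_2}(X)=\Psi_{NN_2}(\Psi_{W_1W_2}(W))$, and $\Psi_{W_1W_2}(W)\in\mathcal W$ by (S2) for $\mathcal W$.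

(S3) Let $X,M\in\mathcal N^*$ with $\nu_X<\nu_M$. If $\nu_X\ge\nu$, both are in $\mathcal N$. So let $X=\Psi_{NN'}(W)$. If $\nu_M=\nu$, then $X\in N'$. If $\nu_M>\nu$, take $M'\in\mathcal N$ of height $\nu_M$ with $N'\in M'$; then $X\in M'$. If $\nu_M<\nu$, then $M=\Psi_{NN_1}(W_1)$; by (S3) for $\mathcal W$ take $W_2\ni W$ of height $\nu_{W_1}=\nu_M$; then $X\in\Psi_{NN'}(W_2)\in\mathcal N^*$.
\end{proof}

\section{The forcing}\label{sec:forcing}

Fix $\varepsilon\in\{0,1\}$. The value $\varepsilon=1$ (promises allowed) will prove Theorem~\ref{thm:A}, and $\varepsilon=0$ (no promises) will prove Theorem~\ref{thm:B}.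

\begin{definition}\label{def:forcing}
For $\beta\le\omega_2$, $P_\beta$ is the set of triples $p=(A_p,O_p,I_p)$ that satisfy (C0)--(C3) below, where $A_p(\alpha)=\{N:(N,\alpha)\in A_p\}$.
\begin{itemize}
\item[(C0)] $A_p$ is a set of pairs $(N,\alpha)$ with $\alpha<\beta$ and $N$ an $\alpha$-model. Only finitely many $N$ occur. If $N\in A_p(\alpha)$ and $\xi\in N\cap\alpha$, then $N\in A_p(\xi)$.
\item[(C1)] $A_p(\alpha)$ is $\alpha$-symmetric for every $\alpha<\beta$.
\item[(C2)] $O_p$ is a finite set of triples $(\alpha,\zeta,\zeta')$ with $\alpha<\beta$ and $\zeta<\zeta'<\omega_1$. If $(\alpha,\zeta,\zeta')\in O_p$ and $N\in A_p(\alpha)$, then $\nu_N\notin(\zeta,\zeta']$.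
\item[(C3)] $I_p$ is a finite set of pairs $(\gamma,\delta)$ with $\gamma<\delta<\beta$. If $(\gamma,\delta)\in I_p$ and $X\in A_p(\delta)$, then there are $X'\in A_p(\gamma)$ and $\rho\in X\cap(\delta+1)$ with $(X',\gamma)\cong(X,\rho)$. If $\varepsilon=0$, then $I_p=\emptyset$.
\end{itemize}
We put $q\le p$ if $A_p\subseteq A_q$, $O_p\subseteq O_q$ and $I_p\subseteq I_q$.
\end{definition}

The definition of $P_\beta$ uses only the structures $\mathfrak h_\alpha$ with $\alpha<\beta$, so the recursion is legitimate. If $N\in A_p(\alpha)$ we say that $N$ is \emph{active at $\alpha$}. By (C0) the coordinates at which $N$ is active form an initial segment of $N\cap\omega_2$, and $A_p(0)$ is the set of all models of $p$. Members of $I_p$ are \emph{promises}, and a pair $(X',\rho)$ as in (C3) is a \emph{witness for $X$}. A witness has the height of $X$, so a promise $(\gamma,\delta)$ makes every height at $\delta$ a height at $\gamma$. The isomorphism in (C3) asks for more than equal height; it allows us to keep the promise when new models appear inside $X$, by copying them into $X'$.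

Let $P=P_{\omega_2}$. A condition is a triple of countable subsets of $H(\omega_2)$, so it is in $H(\omega_2)$ and its \emph{coordinates} (the ordinals $\alpha,\gamma,\delta$ in (C0), (C2), (C3)) are bounded in $\omega_2$. Thus $P=\bigcup_{\beta<\omega_2}P_\beta$, and $P_\beta$ is the set of $p\in P$ with all coordinates below $\beta$. We have $|P|\le|H(\omega_2)|=\aleph_2$, and the conditions $(\emptyset,\{(\alpha,0,1)\},\emptyset)$ show that $|P|=\aleph_2$. For $p,q\in P$ let $p\cup q$ be the componentwise union. It always satisfies (C0), and $A_{p\cup q}(\alpha)=A_p(\alpha)\cup A_q(\alpha)$.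

Let $T=\bigcup_{\alpha<\omega_2}T_\alpha$, and call a countable $N\prec(H(\omega_2),\in,<^*,T)$ \emph{good}. Every countable subset of $H(\omega_2)$ is contained in a good model. Since $T_\alpha$ is the set of pairs in $T$ with first coordinate $\le\alpha$, a good $N$ is an $\alpha$-model for all $\alpha\in N\cap\omega_2$, and:
\begin{itemize}
\item[(M8)] if $N\cong N'$ are good and $\Psi_{NN'}$ carries $T\cap N$ onto $T\cap N'$, then $(N,\alpha)\cong(N',\Psi_{NN'}(\alpha))$ for all $\alpha\in N\cap\omega_2$.
\end{itemize}
We also record two remarks for repeated use. If $p\in N$ and $N$ is a model, then the finitely many models, triples and promises of $p$ are elements of $N$; the models are subsets of $N$, so $A_p(\alpha)=\emptyset$ for $\alpha\notin N$. And witnesses depend only on the height: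
\begin{itemize}
\item[(W)] if $(X,\delta)\cong(Y,\delta)$, $\rho\in X\cap(\delta+1)$ and $(X',\gamma)\cong(X,\rho)$, then $\rho\in Y$ and $(X',\gamma)\cong(Y,\rho)$.
\end{itemize}
This is (M7), and it is one reason for the requirement $\rho\le\delta$. By (W) and (S1), once $A_p(\delta)$ is known to be symmetric, (C3) needs to be checked for only one model of each height in $A_p(\delta)$.

\begin{lemma}\label{lem:basicext}
Let $p\in P$.
\begin{itemize}
\item[(a)] If $N$ is good and $p\in N$, then adding all pairs $(N,\alpha)$, $\alpha\in N\cap\omega_2$, to $A_p$ gives a condition $p^{+N}\le p$.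
\item[(b)] If $\beta<\omega_2$, $0<\zeta'<\omega_1$ and no member of $A_p(\beta)$ has height $\zeta'$, then for some $\zeta<\zeta'$ adding $(\beta,\zeta,\zeta')$ to $O_p$ gives a condition.
\end{itemize}
\end{lemma}

\begin{proof}
(a) (C0) is immediate. For $\alpha\in N$ the set $A_p(\alpha)\cup\{N\}$ is $\alpha$-symmetric: $N$ is the only member of its height, it belongs to no other member, and all other members belong to it. For $\alpha\notin N$ nothing is active at $\alpha$. (C2) holds since every $\zeta'$ in $O_p$ is below $\nu_N$. If $(\gamma,\delta)\in I_p$, then $\gamma,\delta\in N$, and $(N,\gamma)$ is a witness for $N$. (b) Cut a gap as in Section~\ref{sec:one}, using the heights in $A_p(\beta)$.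
\end{proof}

The following example contains the mechanism behind both main theorems.

\begin{example}\label{ex:promise}
Choose good models $N_\delta\ni\delta$ for $\delta<\omega_2$. By CH there are only $\aleph_1$ isomorphism types of countable structures $(N_\delta,\in,<^*,T\cap N_\delta,\delta)$, so there are $\gamma<\delta$ with the same type. Let $N=N_\delta$, $N'=N_\gamma$, $\Psi=\Psi_{NN'}$. Then $\Psi(\delta)=\gamma$, and $\delta\notin N'$, $\gamma\notin N$ by (M3). By (M2) the set $R=N\cap N'\cap\omega_2$ is an initial segment of both $N\cap\omega_2$ and $N'\cap\omega_2$.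

Let $N$ and $N'$ be active at all their ordinals. This is a condition, since $(N,\alpha)\cong(N',\alpha)$ for $\alpha\in R$ by (M8). If $\varepsilon=1$ we may add the promise $(\gamma,\delta)$: only $N$ is active at $\delta$, and $(N',\delta)$ is a witness because $(N',\gamma)\cong(N,\delta)$. So $\rho=\delta$ here, while $\rho=\gamma$ in Lemma~\ref{lem:basicext}(a); the clause $\rho\le\delta$ covers both.

Now extend inside $N$: let $K\in N$ be good with $\delta\in K$, and make $K$ active at all its ordinals. Let $K'=\Psi(K)$, which is good by the proof of (M6). We have $\gamma\in K'$, so $K'\notin N$; also $\delta\in K$, so $K\notin N'$; and $K\cap R=K'\cap R$. By (S2), $K'$ must be active on $K'\cap R$. Let $K'$ be active on an initial segment $J$ of $K'\cap\omega_2$ with $J\supseteq K'\cap R$. The active sets are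
\[
\begin{array}{c|c|c|c|c|c}
\alpha\in K\cap R&\alpha\in R\setminus K&\alpha\in K\setminus R&\alpha\in N\setminus(K\cup R)&\alpha\in J\setminus R&\alpha\in N'\setminus(J\cup R)\\ \hline
K,K',N,N'&N,N'&K,N&N&K',N'&N'
\end{array}
\]
and each is symmetric, the first by (M6). Without the promise we may take $J=K'\cap R$. Then nothing changes at the coordinates outside $N$; in particular $\nu_K$ is not a height at $\gamma$. With the promise this choice is not allowed, since $K$ is active at $\delta$ and only $N'$ is active at $\gamma$. The choice $J=K'\cap\omega_2$ is allowed, since $(K',\gamma)\cong(K,\delta)$ by (M6). So promises force an extension made inside $N$ to spread to coordinates outside $N$.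
\end{example}

\subsection*{Restriction to an initial set of coordinates}
For $p\in P$ and $\beta<\omega_2$ let $p|\beta$ be obtained by deleting all pairs, triples and promises that have a coordinate $\ge\beta$. Then $A_{p|\beta}(\alpha)=A_p(\alpha)$ for $\alpha<\beta$, so $p|\beta\in P_\beta$, and $p\le p|\beta$.

\begin{lemma}\label{lem:restrict}
If $q\in P_\beta$ and $q\le p|\beta$, then $q\cup p$ is a condition; $A_{q\cup p}(\alpha)$ equals $A_q(\alpha)$ for $\alpha<\beta$ and $A_p(\alpha)$ for $\alpha\ge\beta$. Hence $P_\beta$ is a complete suborder of $P$.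
\end{lemma}

\begin{proof}
For $\alpha<\beta$ we have $A_p(\alpha)\subseteq A_q(\alpha)$, and for $\alpha\ge\beta$ we have $A_q(\alpha)=\emptyset$. This gives the formula and (C1). A triple with first coordinate $<\beta$ is in $O_q$, and any other triple is in $O_p$, so (C2) follows from (C2) for $q$ or $p$. A promise $(\gamma,\delta)$ with $\delta<\beta$ is in $I_q$ and is kept by $q$. A promise with $\delta\ge\beta$ is in $I_p$, and the models in $A_p(\delta)$ have witnesses in $A_p(\gamma)\subseteq A_{q\cup p}(\gamma)$.

If $s\in P$ extends two members of $P_\beta$, then so does $s|\beta\in P_\beta$. If $\mathcal X$ is a maximal antichain of $P_\beta$ and $p\in P$, then some $q\in P_\beta$ extends $p|\beta$ and some $x\in\mathcal X$, and $q\cup p$ extends $p$ and $x$.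
\end{proof}

\subsection*{The chain condition}

\begin{lemma}\label{lem:cc}
Let $p,q\in P$, let $N_p\ni p$ and $N_q\ni q$ be good, and let $\Psi$ be an isomorphism of $(N_p,\in,<^*,T\cap N_p,p)$ with $(N_q,\in,<^*,T\cap N_q,q)$. Then $p\cup q$ is a condition. Consequently $P$ and each $P_\beta$ are unions of $\aleph_1$ sets of pairwise compatible conditions, and so they are $\aleph_2$-c.c.
\end{lemma}

\begin{proof}
The hypotheses are symmetric under exchanging $(p,\Psi)$ with $(q,\Psi^{-1})$. If $\alpha\in N_p\cap N_q\cap\omega_2$, then $\Psi(\alpha)=\alpha$, so $\Psi[A_p(\alpha)]=A_q(\alpha)$, and by (M8) and (M6)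
\begin{equation}\label{eq:twin}
(X,\alpha)\cong(\Psi(X),\alpha)\quad\text{for }X\in A_p(\alpha).
\end{equation}

(C1) If $\alpha\notin N_p\cap N_q$, one of $A_p(\alpha)$, $A_q(\alpha)$ is empty. Let $\alpha\in N_p\cap N_q$. For (S1), if $M\in A_p(\alpha)$ and $M'\in A_q(\alpha)$ have equal height, then $(M,\alpha)\cong(\Psi(M),\alpha)\cong(M',\alpha)$ by \eqref{eq:twin} and (S1) for $q$. For (S2), let $M_0,M_1,X\in A_p(\alpha)\cup A_q(\alpha)$ with $\nu_{M_0}=\nu_{M_1}$ and $X\in M_0$; by symmetry let $M_0\in A_p(\alpha)$. Then $X\in A_p(\alpha)$: if $X\in A_q(\alpha)$, then $X\in N_q$ and $X\in M_0\subseteq N_p$, so $X=\Psi^{-1}(X)\in A_p(\alpha)$. If $M_1\in A_p(\alpha)$, use (S2) for $p$. If $M_1\in A_q(\alpha)$, let $M_1'=\Psi^{-1}(M_1)\in A_p(\alpha)$; then $\Psi_{M_0M_1}(X)=\Psi(\Psi_{M_0M_1'}(X))\in\Psi[A_p(\alpha)]=A_q(\alpha)$. For (S3), let $\nu_X<\nu_M$ and by symmetry $X\in A_p(\alpha)$; apply (S3) in $A_p(\alpha)$ to $X$ and whichever of $M$, $\Psi^{-1}(M)$ is in $A_p(\alpha)$.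

(C2) By symmetry let $X\in A_p(\alpha)$ and $(\alpha,\zeta,\zeta')\in O_q$. Then $\alpha\in N_p\cap N_q$, and $\Psi(X)\in A_q(\alpha)$ has the height of $X$.

(C3) By symmetry let $X\in A_p(\delta)$ and $(\gamma,\delta)\in I_q$. Then $\delta\in N_p\cap N_q$, the model $\Psi(X)\in A_q(\delta)$ has a witness in $q$, and by \eqref{eq:twin} and (W) this is a witness for $X$.

Every $p$ lies in some good $N_p$, and by CH there are only $2^{\aleph_0}=\aleph_1$ isomorphism types of the countable structures above. If $p,q\in P_\beta$, then $p\cup q\in P_\beta$.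
\end{proof}

\section{The amalgamation lemma}\label{sec:amalgamation}

For $q\in P$ and a set $K$, the \emph{trace} of $q$ on $K$ is
\[
\mathrm{tr}_K(q)=\bigl(\{(M,\alpha)\in A_q:M\in K\},\ O_q\cap K,\ I_q\cap K\bigr).
\]
If $K$ is a model, then $\mathrm{tr}_K(q)\in K$: finitely many $M\in K$ occur, and each is active on an initial segment of $M\cap\omega_2$, which is in $K$ by (M1). We say that $N$ is \emph{full in $q$ below $\beta$} if $N\in A_q(\alpha)$ for all $\alpha\in N\cap\beta$.

\begin{lemma}\label{lem:amalg}
Let $0<\beta\le\omega_2$ and $D\subseteq P_\beta$. Let $N\prec(H(\omega_2),\in,<^*,D)$ be countable, with $\beta\in N$ if $\beta<\omega_2$. Let $q\in P_\beta$ with $N$ full in $q$ below $\beta$, and let $q'\in D$ with $q'\le q$; if $\varepsilon=1$, assume $q'=q$. Then there are $r\in D\cap N$ and $s\in P_\beta$ with $s\le q$ and $s\le r$. If $\varepsilon=0$, then $s$ can be chosen so that $A_s(\alpha)=A_q(\alpha)$ for all $\alpha\in\beta\setminus N$.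
\end{lemma}

At coordinates $\alpha\in N$ the amalgamation is that of Lemma~\ref{lem:copying}, and for $\varepsilon=0$ this is the whole construction. For $\varepsilon=1$, Example~\ref{ex:promise} shows that models of $r$ must also be copied to coordinates $\alpha\notin N$, from a corresponding coordinate $\bar\alpha\in N$. The difficulty is that $r$ knows nothing about $\alpha$. What $q$ has at $\alpha$ below the height of $N$ may be unrelated to what it has at $\bar\alpha$: a height at $\bar\alpha$ may lie in a gap that $q$ has cut at $\alpha$. So we cannot copy all of $A_r(\bar\alpha)$. The remedy is to choose $r$ together with a model $K_0\in N$ that plays in $r$ the role of $N$ in $q$, and to copy only the models of $r$ of height at least $\nu_{K_0}$. These heights lie above all low gaps of $q$, and the lower heights of $r$ are not new at the coordinates that matter for promises.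

\begin{proof}
Let $\nu=\nu_N$. A \emph{twin at $\alpha$} is a member of $A_q(\alpha)$ of height $\nu$. Since $\beta>0$, $N$ and all twins belong to $A_q(0)$, so $\Psi_{N'N}$ exists for every twin $N'$.

\medskip\noindent\textbf{Step 1: mirrors.} Call $\alpha<\beta$ \emph{mirrored} if there are a twin $N'$ at $\alpha$ and $\bar\alpha\in N\cap\beta$ with $(N',\alpha)\cong(N,\bar\alpha)$. By (S1) for $A_q(\alpha)$, this then holds for every twin $N'$ at $\alpha$ with the same ordinal $\bar\alpha=\Psi_{N'N}(\alpha)$, the \emph{mirror} of $\alpha$. Every $\alpha\in N\cap\beta$ is mirrored and $\bar\alpha=\alpha$, because $N$ is a twin at $\alpha$. By (C0) and (M5):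
\begin{equation}\label{eq:down}
\begin{array}{l}\text{if $\alpha$ is mirrored, $N'$ is a twin at $\alpha$ and $\xi\in N'\cap(\alpha+1)$, then $N'$ is a}\\ \text{twin at $\xi$, and $\xi$ is mirrored with $\bar\xi=\Psi_{N'N}(\xi)\le\bar\alpha$.}\end{array}
\end{equation}
For mirrored $\alpha$ let $\mathcal Q_\alpha=\Psi_{N'N}[A_q(\alpha)\cap N']$, where $N'$ is a twin at $\alpha$. This is the low part of $A_q(\alpha)$ as seen from $N$. It does not depend on $N'$, since (S2) gives $\Psi_{N'N''}[A_q(\alpha)\cap N']=A_q(\alpha)\cap N''$ for twins $N',N''$ at $\alpha$. It is $\bar\alpha$-symmetric by Lemma~\ref{lem:basic}(c),(d). By (S2) for $A_q(0)$ we have $\mathcal Q_\alpha\subseteq A_q(0)\cap N$. If $\alpha\in N$, then $\mathcal Q_\alpha=A_q(\alpha)\cap N$.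

\medskip\noindent\textbf{Step 2: reflection.} Let $a$ be the finite subset of $N$ that consists of $0$, of all $\zeta'<\nu$ that occur as third entries in $O_q$, and of the mirrors of all mirrored ordinals that occur in promises of $q$. Consider the statement: \emph{there are $r\in D$ and a countable $K_0$ such that $a\subseteq K_0$, $K_0$ is full in $r$ below $\beta$, and $\mathrm{tr}_{K_0}(r)=\mathrm{tr}_N(q')$}. It is expressible in $(H(\omega_2),\in,<^*,D)$ with the parameters $a$, $\mathrm{tr}_N(q')$ and, if $\beta<\omega_2$, $\beta$, all of which are in $N$. It is witnessed by $(q',N)$. By elementarity fix witnesses $r,K_0\in N$. As $0\in K_0\cap\beta$, $K_0\in A_r(0)$ is a model; let $\mu=\nu_{K_0}<\nu$. All models, triples and promises of $r$ are in $N$, all heights in $r$ are below $\nu$, and $A_r(\alpha)=\emptyset$ for $\alpha\notin N$. The equality of traces gives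
\begin{equation}\label{eq:trace}
A_q(\alpha)\cap N\subseteq A_{q'}(\alpha)\cap N=A_r(\alpha)\cap K_0\ \text{ for all }\alpha,\qquad O_q\cap N\subseteq O_r.
\end{equation}
In particular $\mathcal Q_\alpha\subseteq A_r(0)\cap K_0$ for all mirrored $\alpha$, and $\mathcal Q_\alpha\subseteq A_r(\alpha)$ for $\alpha\in N\cap\beta$.

\medskip\noindent\textbf{Step 3: what is copied to $\alpha$.} Call $\alpha<\beta$ \emph{receptive} if $\alpha\in N$, or if $\varepsilon=1$ and $\alpha$ is mirrored. For receptive $\alpha$ let $\mathcal H_\alpha=\{K\in A_r(\bar\alpha):\nu_K\ge\mu\}$ and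
\[
\mathcal W_\alpha=\begin{cases}A_r(\alpha)&\text{if }\alpha\in N,\\[2pt] \mathcal H_\alpha\cup\bigcup\{\Psi_{K_0K'}[\mathcal Q_\alpha]:K'\in\mathcal H_\alpha,\ \nu_{K'}=\mu\}&\text{if }\alpha\notin N.\end{cases}
\]
For $\alpha\notin N$ this places the low part of $q$ at $\alpha$ under the high part of $r$ at $\bar\alpha$. We claim that
\begin{equation}\label{eq:W}
\mathcal W_\alpha\text{ is $\bar\alpha$-symmetric and }\mathcal H_\alpha\cup\mathcal Q_\alpha\subseteq\mathcal W_\alpha\subseteq A_r(0)\subseteq N.
\end{equation}
For $\alpha\in N$ this follows from Step~2. Let $\alpha\notin N$. The set $\mathcal H_\alpha$ is $\bar\alpha$-symmetric by Lemma~\ref{lem:basic}(b), and it equals $\mathcal W_\alpha$ if $\mathcal Q_\alpha=\emptyset$. If $\mathcal Q_\alpha\neq\emptyset$, its members contain $\bar\alpha$ and are subsets of $K_0$, so $\bar\alpha\in K_0\cap\beta$ and $K_0\in\mathcal H_\alpha$ by fullness. Members of $K_0$ have height below $\mu$, so $\mathcal H_\alpha\cap K_0=\emptyset$. Lemma~\ref{lem:copying}, applied to the system $\mathcal H_\alpha$, the model $K_0$ and $\mathcal Q_\alpha\subseteq K_0$,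 shows that $\mathcal W_\alpha$ is $\bar\alpha$-symmetric; and $K'=K_0$ gives $\mathcal Q_\alpha\subseteq\mathcal W_\alpha$. Finally $\mathcal W_\alpha\subseteq A_r(0)$ by (S2) for $A_r(0)$, which contains $K_0$, $\mathcal H_\alpha$ and $\mathcal Q_\alpha$.

\medskip\noindent\textbf{Step 4: the condition $s$.} For $\alpha<\beta$ let
\[
A_s(\alpha)=A_q(\alpha)\cup\bigcup\{\Psi_{NN'}[\mathcal W_\alpha]:N'\text{ a twin at }\alpha\}
\]
if $\alpha$ is receptive, and $A_s(\alpha)=A_q(\alpha)$ otherwise. Let $O_s=O_q\cup O_r$ and $I_s=I_q\cup I_r$. Then $A_q\subseteq A_s$, and $A_r\subseteq A_s$ because $N$ is a twin at each $\alpha\in N\cap\beta$. If $\varepsilon=0$, then $I_s=\emptyset$ and no $\alpha\notin N$ is receptive, which gives the last sentence of the lemma. It remains to verify (C0)--(C3). We first describe the heights in $A_s(\alpha)$.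
\begin{itemize}
\item[(H1)] Let $\alpha\in N\cap\beta$. Members of $A_s(\alpha)$ of height $\ge\nu$ are in $A_q(\alpha)$, and every height $<\nu$ in $A_s(\alpha)$ occurs in $A_r(\alpha)$.
\item[(H2)] Let $\alpha\in\beta\setminus N$. A height in $A_s(\alpha)$ that does not occur in $A_q(\alpha)$ occurs in $\mathcal H_\alpha$, and then $\alpha$ is receptive.
\end{itemize}
For (H1), a member of $A_q(\alpha)$ of height $<\nu$ has a copy in $A_q(\alpha)\cap N\subseteq A_r(\alpha)$. For (H2), members of $\mathcal Q_\alpha$ have the heights of members of $A_q(\alpha)$.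

\medskip\noindent\textbf{Step 5: (C1).} Let $\alpha$ be receptive and fix a twin $N_0$ at $\alpha$. Since $(N,\bar\alpha)\cong(N_0,\alpha)$, the set $\mathcal W'=\Psi_{NN_0}[\mathcal W_\alpha]\subseteq N_0$ is $\alpha$-symmetric by Lemma~\ref{lem:basic}(d), and it contains $\Psi_{NN_0}[\mathcal Q_\alpha]=A_q(\alpha)\cap N_0$. As $\Psi_{N_0N'}[\mathcal W']=\Psi_{NN'}[\mathcal W_\alpha]$ for twins $N'$ at $\alpha$, Lemma~\ref{lem:copying} applied to $A_q(\alpha)$, $N_0$, $\mathcal W'$ shows that $A_s(\alpha)$ is $\alpha$-symmetric.

\medskip\noindent\textbf{Step 6: (C0).} Members of $A_s(\alpha)$ are $\alpha$-models by Step~5. Only finitely many models occur, since each is in $A_q(0)$ or has the form $\Psi_{NN'}(W)$ with $N'\in A_q(0)$ and $W\in A_r(0)$. Let $X\in A_s(\alpha)$ and $\xi\in X\cap\alpha$; we show $X\in A_s(\xi)$. If $X\in A_q(\alpha)$, then $X\in A_q(\xi)$. So let $\alpha$ be receptive and $X=\Psi_{NN'}(W)$ with $W\in\mathcal W_\alpha$ and $N'$ a twin at $\alpha$. As $\xi\in X\subseteq N'$, \eqref{eq:down} shows that $N'$ is a twin at $\xi$ and that $\xi$ is mirrored, with $\bar\xi=\Psi_{N'N}(\xi)\in W\cap\bar\alpha$.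 It suffices to show that $\xi$ is receptive and $W\in\mathcal W_\xi$.

Let $\alpha\in N$. Then $\xi\in N'\cap\alpha=N\cap\alpha$ by (M2), so $\xi$ is receptive and $\bar\xi=\xi\in W$. Since $W\in A_r(\alpha)$, (C0) for $r$ gives $W\in A_r(\xi)=\mathcal W_\xi$.

Let $\alpha\notin N$. Then $\varepsilon=1$, so $\xi$ is receptive. By (C0) for $r$,
\begin{equation}\label{eq:H}
K\in\mathcal H_\alpha\text{ and }\bar\xi\in K\text{ imply }K\in\mathcal H_\xi.
\end{equation}
If $W\in\mathcal H_\alpha$, this and \eqref{eq:W} give $W\in\mathcal W_\xi$. Otherwise $W=\Psi_{K_0K'}(\tilde L)$ with $K'\in\mathcal H_\alpha$, $\nu_{K'}=\mu$ and $\tilde L=\Psi_{N'N}(L)$ for some $L\in A_q(\alpha)\cap N'$. By Step~3, $K_0\in\mathcal H_\alpha$. Both $K_0$ and $K'$ contain $\bar\alpha$, so $K_0\cap\bar\alpha=K'\cap\bar\alpha$ by (M2). Now $\bar\xi\in W\cap\bar\alpha\subseteq K'\cap\bar\alpha$, so $\bar\xi\in K_0\cap K'$ is fixed by $\Psi_{K_0K'}$, and therefore $\bar\xi\in\tilde L$. Applying $\Psi_{NN'}$ we get $\xi\in L$, so $L\in A_q(\xi)\cap N'$ and $\tilde L\in\mathcal Q_\xi$. By \eqref{eq:H}, $K_0,K'\in\mathcal H_\xi$.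 So $K_0,K',\tilde L$ belong to the symmetric system $\mathcal W_\xi$ by \eqref{eq:W}, $\tilde L\in K_0$, and (S2) gives $W\in\mathcal W_\xi$.

\medskip\noindent\textbf{Step 7: (C2).} Let $(\alpha,\zeta,\zeta')\in O_s$ and $X\in A_s(\alpha)$.

Let $\alpha\in N$. If the triple is in $O_r$, then $\zeta'<\nu$, so heights $\ge\nu$ are outside $(\zeta,\zeta']$, and so are heights $<\nu$ by (H1) and (C2) for $r$. If the triple is in $O_q$, then $\nu\notin(\zeta,\zeta']$ as $N\in A_q(\alpha)$. Either $\zeta'<\nu$, and the triple is in $O_q\cap N\subseteq O_r$, the case just treated. Or $\zeta\ge\nu$; then heights $<\nu$ are below the interval, and heights $\ge\nu$ are outside it by (H1) and (C2) for $q$.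

Let $\alpha\notin N$. The triple is in $O_q$, so heights that occur in $A_q(\alpha)$ are outside the interval. By (H2) any other height satisfies $\mu\le\nu_X<\nu$, and there is a twin at $\alpha$, so $\nu\notin(\zeta,\zeta']$. Either $\zeta\ge\nu>\nu_X$, or $\zeta'<\nu$, and then $\zeta'\in a\subseteq K_0$, so $\zeta'<\mu\le\nu_X$.

\medskip\noindent\textbf{Step 8: (C3).} Here $\varepsilon=1$ and $q'=q$, so receptive means mirrored. By (W) we treat one member of $A_s(\delta)$ of each height.

\emph{Promises $(\gamma,\delta)\in I_r$.} Here $\gamma,\delta\in N$. By (H1) a height $<\nu$ is the height of a member of $A_r(\delta)\subseteq A_s(\delta)$, which has a witness in $A_r(\gamma)\subseteq A_s(\gamma)$. If $X\in A_s(\delta)$ has height $\ge\nu$, then $X\in A_q(\delta)$ and $\gamma\in N\cap\delta\subseteq X$ by (M2). So $X\in A_q(\gamma)$, and $(X,\gamma)$ is a witness for $X$.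

\emph{Promises $(\gamma,\delta)\in I_q$.} Heights that occur in $A_q(\delta)$ are covered by (C3) for $q$. Consider a height in $A_s(\delta)$ that does not occur in $A_q(\delta)$. Then $\delta$ is mirrored, so $\bar\delta\in a\subseteq K_0$. The height is that of some $K\in\mathcal H_\delta$. For $\delta\notin N$ this is (H2). For $\delta\in N$ it is the height of some $K\in A_r(\delta)$ by (H1); we have $K_0\in A_r(\delta)$, and if $\nu_K<\mu$, then $K$ would have a copy in $A_r(\delta)\cap K_0=A_{q'}(\delta)\cap N=A_q(\delta)\cap N$, which is excluded. This is the only use of $q'=q$.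

Fix a twin $N'$ at $\delta$ and let $X=\Psi_{NN'}(K)\in A_s(\delta)$. We transport to $X$ the witness for $N'$. By (C3) for $q$ there are $N''\in A_q(\gamma)$ and $\rho\in N'\cap(\delta+1)$ with $(N'',\gamma)\cong(N',\rho)$. By \eqref{eq:down}, $(N',\rho)\cong(N,\bar\rho)$ with $\bar\rho\le\bar\delta$. Hence $N''$ is a twin at $\gamma$ and $(N'',\gamma)\cong(N,\bar\rho)$: the ordinal $\gamma$ is mirrored and $\bar\gamma=\bar\rho$. So $\bar\gamma\in a\subseteq K_0$ and $\bar\gamma\le\bar\delta$. Since $\bar\delta\in K_0\cap K$ and $\mu\le\nu_K$, (M2) gives $\bar\gamma\in K$, and (C0) for $r$ gives $K\in A_r(\bar\gamma)$. Thus $K\in\mathcal H_\gamma\subseteq\mathcal W_\gamma$, and $X'=\Psi_{NN''}(K)\in A_s(\gamma)$. By (M6), applied to $(N,\bar\gamma)\cong(N'',\gamma)$ and to $(N,\bar\gamma)\cong(N',\rho)$,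
\[
(X',\gamma)\cong(K,\bar\gamma)\cong(X,\rho),
\]
and $\rho\in X\cap(\delta+1)$. So $(X',\rho)$ is a witness for $X$.
\end{proof}

\section{The generic clubs and $(\dagger)$}\label{sec:clubs}

This section applies to both values of $\varepsilon$.

\begin{lemma}\label{lem:proper}
$P$ is proper and preserves all cardinals.
\end{lemma}

\begin{proof}
Let $N^*\prec H(\lambda)$ be countable with $\mathfrak h,T,P\in N^*$, let $p\in P\cap N^*$ and $N=N^*\cap H(\omega_2)$. By (F4) $N$ is good. We show that $p^{+N}$ is $(N^*,P)$-generic. Let $D\in N^*$ be dense open and let $q\le p^{+N}$; extending $q$, assume $q\in D$. Then $N$ is full in $q$ below $\omega_2$, and $N\prec(H(\omega_2),\in,<^*,D)$ by (F4). Lemma~\ref{lem:amalg} with $\beta=\omega_2$ and $q'=q$ gives $r\in D\cap N$ compatible with $q$. So $P$ is proper and preserves $\aleph_1$; Lemma~\ref{lem:cc} and (F1) take care of the larger cardinals.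
\end{proof}

The next lemma is the reason for the predicates $T_\alpha$ and for the last clause of (C0): a model active at $\beta$ is generic for $P_\beta$. Below, $\dot G$ is the canonical name for the generic filter.

\begin{lemma}\label{lem:generic}
Let $\beta<\omega_2$, $q\in P$, $M\in A_q(\beta)$, and let $\mathcal X\in M$ be a maximal antichain of $P_\beta$. Then $q\Vdash\dot G\cap\mathcal X\cap M\neq\emptyset$.
\end{lemma}

\begin{proof}
If $\beta=0$, then $P_0$ and $\mathcal X$ consist of the trivial condition, which is in $M$. Let $\beta>0$ and $q_0\le q$; we find an extension of $q_0$ below a member of $\mathcal X\cap M$. Let $D=\{r\in P_\beta:r\le x\text{ for some }x\in\mathcal X\}$. It is definable in $\mathfrak h_\beta$ from $\beta,\mathcal X\in M$, and $M\prec\mathfrak h_\beta$, so $M\prec(H(\omega_2),\in,<^*,D)$. By maximality pick $q_1\in D$ with $q_1\le q_0|\beta$. Since $M\in A_{q_0}(\beta)$, (C0) shows that $M$ is full in $q_0|\beta$, hence in $q_1$, below $\beta$. Lemma~\ref{lem:amalg}, applied to $M$ with $q_1$ in the role of both $q$ and $q'$, gives $r\in D\cap M$ and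 $s\in P_\beta$ with $s\le r,q_1$. By elementarity $r\le x$ for some $x\in\mathcal X\cap M$, and by Lemma~\ref{lem:restrict} $s\cup q_0$ is a condition that extends $q_0$ and $x$.
\end{proof}

Let $G$ be $P$-generic over $V$ and $G_\beta=G\cap P_\beta$, which is $P_\beta$-generic by Lemma~\ref{lem:restrict} and (F3). A nice name for a subset of $\omega_1$ or of $\omega_1\times\omega_1$ involves at most $\aleph_1$ conditions, by the chain condition, so it is a $P_\beta$-name for all large $\beta<\omega_2$. Hence every such set in $V[G]$ lies in $V[G_\beta]$ for all large $\beta<\omega_2$. For $\beta<\omega_2$ let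
\[
E_\beta=\{\nu_N:N\in A_p(\beta)\text{ for some }p\in G\}.
\]
Since $A_p(\beta)=A_{p|(\beta+1)}(\beta)$, we have $E_\beta\in V[G_{\beta+1}]$. If $(\beta,\zeta,\zeta')\in O_p$ and $p\in G$, then $E_\beta\cap(\zeta,\zeta']=\emptyset$, by (C2) for common extensions in $G$.

\begin{lemma}\label{lem:E}
Let $\beta<\omega_2$.
\begin{itemize}
\item[(i)] $E_\beta$ is a club.
\item[(ii)] $E_\beta$ contains no infinite set that belongs to $V[G_\beta]$.
\item[(iii)] If $C\in V[G_\beta]$ is a club, then $E_\beta\setminus\eta\subseteq C$ for some $\eta<\omega_1$.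
\item[(iv)] If $(\gamma,\delta)\in I_p$ and $p\in G$, then $E_\delta\subseteq E_\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Given $p$ and $\xi<\omega_1$, take a good $N\ni p,\beta,\xi$; then $p^{+N}$ forces $\xi<\nu_N\in E_\beta$. Closedness follows from Lemma~\ref{lem:basicext}(b) as in property (1) of Section~\ref{sec:one}.

(ii) The point is that deciding an element of a $P_\beta$-name does not change $A_p(\beta)$. Let $\dot a$ be a $P_\beta$-name and let $p\in P$ force that $\dot a$ is an infinite subset of $\omega_1$. Let $H$ be the finite set $\{0\}\cup\{\nu_N:N\in A_p(\beta)\}$. Consider any generic $G'\ni p$, pick $\zeta'\in\dot a^{G'}\setminus H$, and pick a member of $G'\cap P_\beta$ that forces $\zeta'\in\dot a$ in $P_\beta$. Let $q\in G'\cap P_\beta$ be a common extension of it and $p|\beta$. By (F3) $q$ forces $\zeta'\in\dot a$ in $P$ as well. By Lemma~\ref{lem:restrict}, $q\cup p$ is a condition and $A_{q\cup p}(\beta)=A_p(\beta)$ has no model of height $\zeta'$. Add a triple $(\beta,\zeta,\zeta')$ by Lemma~\ref{lem:basicext}(b). The result extends $p$ and forces $\zeta'\in\dot a\setminus E_\beta$.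

(iii) Let $\dot C$ be a $P_\beta$-name for $C$ that is forced by the trivial condition to be a club. For $\zeta<\omega_1$ let $\mathcal X_\zeta$ be a maximal antichain of $P_\beta$ and $f_\zeta:\mathcal X_\zeta\to\omega_1$ be such that each $x\in\mathcal X_\zeta$ forces $\min(\dot C\setminus\zeta)=f_\zeta(x)$. By the chain condition $d=\langle(\mathcal X_\zeta,f_\zeta):\zeta<\omega_1\rangle\in H(\omega_2)$. Given $p\in P$, take a good $N\ni p,d,\beta$. We claim that $p^{+N}\Vdash E_\beta\setminus\nu_N\subseteq\dot C$. It suffices to show $q\Vdash\nu_X\in\dot C$ whenever $q\le p^{+N}$, $X\in A_q(\beta)$ and $\nu_X\ge\nu_N$. There is $X'\in A_q(\beta)$ with $\nu_{X'}=\nu_X$ and $d\in X'$: take $X'=N$ if $\nu_X=\nu_N$, and otherwise $X'\ni N$ as in (S3). For $\zeta<\nu_X$ we have $\mathcal X_\zeta,f_\zeta\in X'$, and by Lemma~\ref{lem:generic} $q$ forces that $\dot G$ contains some $x\in\mathcal X_\zeta\cap X'$; for such $x$, $f_\zeta(x)\in X'\cap\omega_1=\nu_X$. So $q$ forces that $\dot C$ meets $[\zeta,\nu_X)$ for every $\zeta<\nu_X$. As $\nu_X$ is a limit ordinal and $\dot C$ is closed,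 $q\Vdash\nu_X\in\dot C$.

(iv) If $X\in A_{p'}(\delta)$ with $p'\in G$, apply (C3) to a common extension $p''\in G$ of $p$ and $p'$: some member of $A_{p''}(\gamma)$ has height $\nu_X$.
\end{proof}

\begin{corollary}\label{cor:dagger}
In $V[G]$, $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ hold.
\end{corollary}

\begin{proof}
Given $\aleph_1$ infinite subsets of $\omega_1$ in $V[G]$, view the indexed collection as a subset of $\omega_1\times\omega_1$. It lies in some $V[G_\beta]$, and so do its members. By Lemma~\ref{lem:E}(i),(ii), $E_\beta$ is a club that contains none of them.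

In $V$ there are at most $\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$ antichains of $P$, hence at most $\aleph_2^{\aleph_0}=\aleph_2$ nice names for subsets of $\omega$, so $2^{\aleph_0}\le\aleph_2$ in $V[G]$. Conversely, the set $a_\beta$ of the first $\omega$ elements of $E_\beta$ is in $V[G_{\beta+1}]$ and, by Lemma~\ref{lem:E}(ii), not in $V[G_\beta]$. So the $a_\beta$ are $\aleph_2$ distinct countable subsets of $\omega_1$, and $2^{\aleph_0}=\aleph_1^{\aleph_0}\ge\aleph_2$.
\end{proof}

\section{With promises, Galvin's proposition holds}\label{sec:A}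

Let $\varepsilon=1$. We need one $\delta$ with uncountably many promises $(\gamma,\delta)$ whose first entries come from a given set $\Gamma\in V[G]$. A promise cannot be added at will, since $E_\delta\subseteq E_\gamma$ may already be refuted by a gap. But it can be added to the union of two isomorphic conditions in which $\gamma$ and $\delta$ correspond, as in Example~\ref{ex:promise}. If each $\delta$ received only countably many promises, one of the two conditions could bound them inside its own good model, which does not contain $\gamma$.

\begin{lemma}\label{lem:promises}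
In $V[G]$, for every unbounded $\Gamma\subseteq\omega_2$ there is $\delta<\omega_2$ such that $\{\gamma\in\Gamma:(\gamma,\delta)\in I_p\text{ for some }p\in G\}$ is uncountable.
\end{lemma}

\begin{proof}
Otherwise some $p_0$ forces that $\dot\Gamma$ is a counterexample. By recursion on $b<\omega_2$ choose $p_b'\le p_0$ and strictly increasing ordinals $\gamma_b<\omega_2$ with $p_b'\Vdash\gamma_b\in\dot\Gamma$. Let $\dot X_b$ name the set of $\gamma\in\dot\Gamma$ with $(\gamma,\gamma_b)\in I_p$ for some $p\in\dot G$; then $p_0$ forces it to be countable. By (F2) there are $q_b\le p_b'$ and a countable $C_b\subseteq\omega_2$ in $V$ with $q_b\Vdash\dot X_b\subseteq C_b$. Let $N_b$ be good with $q_b,\gamma_b,C_b\in N_b$. By CH there are $i<b<\omega_2$ and an isomorphism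
\[
\Psi:(N_b,\in,<^*,T\cap N_b,q_b,\gamma_b)\to(N_i,\in,<^*,T\cap N_i,q_i,\gamma_i).
\]
Since $\Psi(\gamma_b)=\gamma_i<\gamma_b$, (M3) gives $\gamma_b\notin N_i$ and $\gamma_i\notin N_b$. As $C_b\subseteq N_b$, we get $\gamma_i\notin C_b$.

By Lemma~\ref{lem:cc}, $q_b\cup q_i$ is a condition. Let $s$ be obtained from it by adding the promise $(\gamma_i,\gamma_b)$. Only (C3) for this promise has to be checked. Since $\gamma_b\notin N_i$, we have $A_{q_i}(\gamma_b)=\emptyset$, so $A_s(\gamma_b)=A_{q_b}(\gamma_b)$. For $X$ in this set, $\Psi(X)\in A_{q_i}(\gamma_i)\subseteq A_s(\gamma_i)$. By (M8) $(N_b,\gamma_b)\cong(N_i,\gamma_i)$, so $(\Psi(X),\gamma_i)\cong(X,\gamma_b)$ by (M6), and $(\Psi(X),\gamma_b)$ is a witness for $X$. So $s\in P$. Now $s\le q_i$ forces $\gamma_i\in\dot\Gamma$, hence $\gamma_i\in\dot X_b$, and $s\le q_b$ forces $\dot X_b\subseteq C_b$. This contradicts $\gamma_i\notin C_b$.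
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The poset $P$ has size $\aleph_2$, is $\aleph_2$-c.c.\ and proper by Lemmas~\ref{lem:cc} and~\ref{lem:proper}, and forces $2^{\aleph_0}=\aleph_2$ and $(\dagger)$ by Corollary~\ref{cor:dagger}. In $V[G]$ let $\langle C_\xi:\xi<\omega_2\rangle$ be distinct clubs. Each $C_\xi$ is in $V[G_\gamma]$ for all large $\gamma<\omega_2$, so by Lemma~\ref{lem:E}(iii) we can choose recursively strictly increasing $\gamma_\xi<\omega_2$, and $\eta_\xi<\omega_1$, with $E_{\gamma_\xi}\setminus\eta_\xi\subseteq C_\xi$. Fix $\eta<\omega_1$ and $Z\subseteq\omega_2$ of size $\aleph_2$ with $\eta_\xi=\eta$ for $\xi\in Z$. Apply Lemma~\ref{lem:promises} to the unbounded set $\Gamma=\{\gamma_\xi:\xi\in Z\}$. By Lemma~\ref{lem:E}(iv) there is $\delta$ with $E_\delta\subseteq E_{\gamma_\xi}$ for uncountably many $\xi\in Z$. The intersection of the clubs $C_\xi$ for $\aleph_1$ such $\xi$ contains the club $E_\delta\setminus\eta$. The consistency statement follows by forcing over $L$, which satisfies CH and $2^{\aleph_1}=\aleph_2$.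
\end{proof}

\section{Without promises, Galvin's proposition fails}\label{sec:B}

Let $\varepsilon=0$. Now the last sentence of Lemma~\ref{lem:amalg} is available: an extension made inside $N$ can be amalgamated without creating new heights at coordinates outside $N$. This extends the argument of Lemma~\ref{lem:E}(ii) from coordinates above the support of a name to all coordinates outside a countable model. Example~\ref{ex:promise} shows that promises destroy exactly this property.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
As in the previous proof, $P$ is proper, $\aleph_2$-c.c., of size $\aleph_2$, and forces $2^{\aleph_0}=\aleph_2$ and $(\dagger)$. The clubs $E_\gamma$, $\gamma<\omega_2$, are distinct: for $\gamma<\delta$ the infinite set $E_\gamma$ is in $V[G_{\gamma+1}]\subseteq V[G_\delta]$, so it is not contained in $E_\delta$ by Lemma~\ref{lem:E}(ii). It suffices to show that every infinite $a\subseteq\omega_1$ in $V[G]$ is contained in $E_\gamma$ for only countably many $\gamma$.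

Let $p$ force that $\dot a$ is an infinite subset of $\omega_1$. By density it is enough to find an extension of $p$ that forces the statement for $\dot a$. Let $N^*\prec H(\lambda)$ be countable with $p,\dot a,\mathfrak h,T,P\in N^*$, and let $N=N^*\cap H(\omega_2)$, which is good. We claim that $p^{+N}$ forces $\{\gamma:\dot a\subseteq E_\gamma\}\subseteq N$.

Suppose instead that $q\le p^{+N}$, $\gamma\in\omega_2\setminus N$ and $q\Vdash\dot a\subseteq E_\gamma$. Let $H_0$ consist of $0$ and of the heights below $\nu_N$ that occur in $A_q(\gamma)$. It is a finite subset of $N$, so $H_0\in N$, and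
\[
D=\{r\in P:\ r\Vdash\zeta'\in\dot a\text{ for some }\zeta'\in\omega_1\setminus H_0\}
\]
belongs to $N^*$. As $q$ forces that $\dot a$ is infinite, there is $q'\le q$ in $D$. This $q'$ may have new heights at $\gamma$, which is why Lemma~\ref{lem:amalg} distinguishes $q$ from $q'$. By (F4) $N\prec(H(\omega_2),\in,<^*,D)$, and $N$ is full in $q$ below $\omega_2$. The lemma gives $r\in D\cap N$ and $s\le q,r$ with $A_s(\gamma)=A_q(\gamma)$. By elementarity of $N^*$ there is $\zeta'\in N^*\cap\omega_1=\nu_N$ with $\zeta'\notin H_0$ and $r\Vdash\zeta'\in\dot a$. Then $\zeta'>0$ and no member of $A_s(\gamma)=A_q(\gamma)$ has height $\zeta'$. By Lemma~\ref{lem:basicext}(b) an extension of $s$ forces $\zeta'\notin E_\gamma$. It also forces $\zeta'\in\dot a$ and extends $q$, which contradicts $q\Vdash\dot a\subseteq E_\gamma$.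
\end{proof}

\begin{thebibliography}{9}

\bibitem{clubs}
\emph{On the intersection of closed unbounded sets},
\texttt{https://shelah.logic.at/files/94616/182.pdf}.

\end{thebibliography}
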